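# Four relators and a hidden field: a pro-3 group whose open subgroups all have finite abelianization

## 1. Two rotations of $\mathbb Z_3[\zeta]$, and a group with four relators

Let $\zeta$ be a primitive cube root of $1$, let $O=\mathbb Z_3[\zeta]$ and $\lambda=\zeta-1$. Then $\lambda^2=\zeta^2-2\zeta+1=-3\zeta$, so $3$ is a unit times $\lambda^2$, and $O/\lambda O=\mathbb F_3$. Consider two maps $O\to O$:
$$x(u)=\zeta u,\qquad y(u)=\zeta u+1 .$$
Both have order $3$: for $y$ we get $y^3(u)=u+(1+\zeta+\zeta^2)=u$. Let $M$ be the group of all maps $g(u)=\chi(g)u+z(g)$ with $\chi(g)\in\{1,\zeta,\zeta^2\}$ and $z(g)\in O$, under composition. It is a semidirect product of the translation group $O\cong\mathbb Z_3^2$ with a group of order $3$, so it is a pro-3 group. Composing two maps gives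
$$\chi(gh)=\chi(g)\chi(h),\qquad z(gh)=z(g)+\chi(g)z(h). \tag{1.1}$$

Write $t_b$ for translation by $b$. Then $yx^{-1}=t_1$ and $x\,t_b\,x^{-1}=t_{\zeta b}$. Hence $x$ and $y$ generate the translations by $1$ and $\zeta$, so they topologically generate $M$. What is the abelianization? From $x\,t_b\,x^{-1}t_b^{-1}=t_{\lambda b}$ we see that the commutator subgroup contains $\lambda O$. In $M/\lambda O$ the translations form $O/\lambda O$, on which $x$ acts trivially, so this quotient is abelian of order $9$, generated by two elements of order $3$. So $M^{ab}=(\mathbb Z/3)^2$ is finite. But the translations form an open subgroup of index $3$, and it is $\mathbb Z_3^2$, whose abelianization is infinite. Finiteness of the abelianization was lost one step below the top.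

**Definition (fab).** A pro-$p$ group is *fab* if every open subgroup of it has finite abelianization.

Finite $p$-groups are fab, $\mathbb Z_p$ is not, and $M$ is not, although $M^{ab}$ is finite. The question of this talk is whether the following group is fab. Put $[x,y]=x^{-1}y^{-1}xy$, and let $\tilde G$ be the pro-3 group with presentation $\langle x_1,\dots,x_4\mid s_1,\dots,s_4\rangle$, that is, the free pro-3 group on $x_1,\dots,x_4$ modulo the closed normal subgroup generated by
$$
\begin{aligned}
s_{1} & =x_{1}^{3}[x_{2}, x_{1}][x_{1}, x_{3}][x_{4}, x_{1}], \\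
s_{2} & =x_{2}^{3}[x_{2}, x_{3}][x_{2}, x_{4}], \\
s_{3} & =x_{3}^{3}[x_{3}, x_{1}][x_{4}, x_{3}], \\
s_{4} & =x_{4}^{3}[x_{4}, x_{1}][x_{2}, x_{4}].
\end{aligned}
$$
The problem comes from the paper "Fabulous Pro-$p$-Groups" (http://www.labmath.uqam.ca/~annales/volumes/32-2/PDF/189-197.pdf). Calculations in MAGMA show that $\tilde G/\tilde G''$ is finite, that every subgroup of index $3$, $9$ or $27$ has finite abelianization, and that the same holds for every index-81 subgroup that has been tested. The authors state: "We do not know if this group is fab or not." None of these calculations is used below.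

**Theorem 1.** $\tilde G$ is fab, and it is infinite.

Checking subgroups one at a time cannot prove this: an infinite pro-$p$ group has infinitely many open subgroups. We need a reason, and the group $M$ suggests where to look. Write $\chi(g)=\zeta^{a(g)}$ and let $b(g)\in\mathbb F_3$ be $z(g)$ mod $\lambda$. By (1.1), $a$ and $b$ are homomorphisms $M\to\mathbb F_3$. Since $gh=hg[g,h]$, (1.1) gives $z(gh)=z(hg)+\chi(hg)z([g,h])$, hence
$$z([g,h])=\chi(gh)^{-1}\big((\chi(g)-1)z(h)-(\chi(h)-1)z(g)\big)\equiv\lambda\big(a(g)b(h)-a(h)b(g)\big)\pmod{\lambda^2}, \tag{1.2}$$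
because $\zeta^a-1\equiv a\lambda$ mod $\lambda^2$. So the bad subgroup of $M$ leaves a trace in the commutators of $M$, seen to first order: a *decomposable* alternating form $a\wedge b$. We shall see that the four relators of $\tilde G$ forbid decomposable forms, because they make the commutator pairing bilinear over a field with nine elements.

## 2. The filtration $D$ and pairings that are bilinear over a larger field

From now on $p$ is an odd prime. Subgroups of pro-$p$ groups are closed, "generated" means topologically generated, and homomorphisms are continuous. We write $g^h=h^{-1}gh=g[g,h]$ and $\Phi(G)=[G,G]G^p$. We use three textbook facts: an open subgroup of a finitely generated pro-$p$ group is finitely generated; if $U$ is a finitely generated pro-$p$ group, then $\Phi(U)$ is open in $U$; a nontrivial finite $p$-group has a nontrivial center.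

**Definition ($\phi$-filtration).** Let $\phi:\mathbb N_{\ge1}\to\mathbb N$ be strictly increasing with $\phi(m)>m$. A $\phi$-*filtration* of $G$ is a descending sequence of closed normal subgroups $G=E_1\supseteq E_2\supseteq\cdots$ with $[E_i,E_j]\subseteq E_{i+j}$ for all $i,j$, and $g^p\in E_{\phi(m)}$ for all $g\in E_m$.

The termwise intersection of $\phi$-filtrations is a $\phi$-filtration, and the constant sequence $G,G,\dots$ is one, so there is a smallest $\phi$-filtration. We write $D_j=D_j(G)$ for the smallest one with $\phi(m)=pm$. For example, $D_j(\mathbb Z_p)=p^{\lceil\log_pj\rceil}\mathbb Z_p$: these groups form a filtration, and any filtration for $m\mapsto pm$ has $p^s\mathbb Z_p$ inside its term of index $p^s$.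

**Step 2.1 (the terms are open).** This step makes all layers finite. If $G$ is a finitely generated pro-$p$ group and $(E_j)$ is a $\phi$-filtration, then
$$\text{every } E_j \text{ is open, and } E_j/E_{j+1} \text{ is a finite elementary abelian } p\text{-group.} \tag{2.1}$$
Indeed $[E_j,E_j]\subseteq E_{2j}\subseteq E_{j+1}$, and $p$-th powers of elements of $E_j$ lie in $E_{\phi(j)}\subseteq E_{j+1}$. So $\Phi(E_j)\subseteq E_{j+1}$. Now $E_1=G$ is open, and if $E_j$ is open, it is finitely generated, so $\Phi(E_j)$ is open and therefore $E_{j+1}$ is open.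

**Step 2.2 (the first three terms of $D$).** This step identifies the layer in which the relators live:
$$D_2=\Phi(G),\qquad D_3=[G,\Phi(G)]G^p. \tag{2.2}$$
The inclusions $\supseteq$ follow from the definition, since $G^p\subseteq D_p\subseteq D_3$. For $\subseteq$ put $Y=[G,\Phi(G)]G^p$. The sequence $G,\Phi(G),Y,Y,\dots$ is a filtration for $m\mapsto pm$: we have $[G,G]\subseteq\Phi(G)$, $[G,\Phi(G)]\subseteq Y$, $[\Phi(G),\Phi(G)]\subseteq Y$, $[G,Y]\subseteq Y$, and all $p$-th powers lie in $Y$. As $D$ is smallest, the inclusions follow.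

**Step 2.3 ($D$ reaches every open subgroup).** This step is what will let us test fab on the groups $D_n$ only. If $G$ is a pro-$p$ group, then
$$\text{every open subgroup of } G \text{ contains } D_j \text{ for some } j. \tag{2.3}$$
An open subgroup contains an open normal subgroup $U$, and $Q=G/U$ is a finite $p$-group. It suffices to find a filtration of $Q$ for $m\mapsto pm$ whose terms are eventually trivial: its preimage in $G$ is a filtration for $m\mapsto pm$, which contains $D$ termwise and is eventually equal to $U$. Use induction on $|Q|$, the case $Q=1$ being clear. Let $Z\subseteq Q$ be a central subgroup of order $p$. By induction there are normal subgroups $F_j\supseteq Z$ such that $(F_j/Z)$ is a filtration of $Q/Z$ for $m\mapsto pm$ and $F_j=Z$ for $j\ge N$, where $N\ge1$. Put $F'_j=F_j$ for $j\le pN$ and $F'_j=1$ for $j>pN$. Commutators: if $i\ge N$ or $j\ge N$, one of $F_i',F_j'$ lies in the central subgroup $Z$ and $[F'_i,F'_j]=1$. If $i,j<N$, then $i+j<pN$ and $[F_i,F_j]\subseteq F_{i+j}=F'_{i+j}$ (elements of $F_{i+j}$ are detected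 modulo $Z$ because $Z\subseteq F_{i+j}$). Powers: for $m<N$, $pm<pN$ and the $p$-th powers lie in $F_{pm}=F'_{pm}$. For $m\ge N$ we have $F'_m\subseteq Z$, whose $p$-th powers are trivial.

**The commutator pairing.** Put $V=G/\Phi(G)$, an $\mathbb F_p$-vector space. The identities $[xy,z]=[x,z]^y[y,z]$ and $[x,yz]=[x,z][x,y]^z$ show that the commutator induces an alternating bilinear map
$$V\times V\to D_2/D_3,\qquad (x,y)\mapsto[x,y],$$
written additively. Since $G^p\subseteq D_3$, its values span $D_2/D_3$.

In the group $M$ of Section 1, with $p=3$: the cube of $g$ has $z(g^3)=(1+\chi(g)+\chi(g)^2)z(g)$, which is $0$ or $3z(g)$, so $M^3=3O=\lambda^2O$. Hence $D_2=\lambda O$ and $D_3=\lambda^2O$. The layer $D_2/D_3$ is one-dimensional, and by (1.2) the pairing is $a\wedge b$, with $[x,y]$ a generator of the layer.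

**Theorem 2.** Let $p$ be odd and $G$ a finitely generated pro-$p$ group. Suppose $V=G/\Phi(G)$ carries the structure of a vector space over a finite field $k\supsetneq\mathbb F_p$, extending its $\mathbb F_p$-structure, such that
$$[cx,y]=[x,cy]\ \text{ in } D_2/D_3\qquad(x,y\in V,\ c\in k).\tag{$*$}$$
Then $G$ is fab if and only if $G/[G,G]$ is finite.

What does $(*)$ say? First, $[x,cx]=[cx,x]=-[x,cx]$, so $[x,cx]=0$ for all $x\in V$ and $c\in k$. If $V$ has a $k$-basis $v,w$, then
$$[\alpha v+\beta w,\gamma v+\delta w]=[v,(\alpha\delta-\beta\gamma)w],$$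
because $[\alpha v,\delta w]=[v,\alpha\delta w]$ and $[\beta w,\gamma v]=-[\gamma v,\beta w]=-[v,\beta\gamma w]$, while the other two terms vanish. So the commutator of two elements depends only on their determinant over $k$. The group of upper unitriangular $3\times3$ matrices over $k=\mathbb F_9$ is a model: it has exponent $3$, its Frattini subgroup is its center $\cong k$, $D_3=1$, $V=k^2$, and the pairing is exactly the determinant. On the other hand, $M$ does not satisfy $(*)$: a field $k\supsetneq\mathbb F_3$ acting on $V=\mathbb F_3^2$ has nine elements and $V=kv$, so $[\alpha v,\beta v]=[v,\alpha\beta v]=0$. The pairing would vanish, but $D_2/D_3\ne0$.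

It matters that $k$ is a field and not just a larger algebra. For any odd $p$ let $\zeta$ be a primitive $p$-th root of $1$, and form $M_p$ from $\mathbb Z_p[\zeta]$ as in Section 1. The same computation gives $M_p^{ab}=(\mathbb Z/p)^2$ and an open abelian subgroup $\mathbb Z_p[\zeta]$. Put $G=M_p\times M_p$, and let $\mathbb F_p\times\mathbb F_p$ act on $V=\mathbb F_p^2\oplus\mathbb F_p^2$ by one scalar on each summand. The two summands commute, so $(*)$ holds for the algebra $\mathbb F_p\times\mathbb F_p$, and $G^{ab}=(\mathbb Z/p)^4$ is finite. But $G$ has the open subgroup $\mathbb Z_p[\zeta]\times M_p$ with infinite abelianization. So $\mathbb F_p\times\mathbb F_p$ cannot replace $k$. In the proof, watch for the places where the Galois group of $k$ is used.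

## 3. The four relators and a square root of $-1$

In this section we deduce Theorem 1 from Theorem 2. Let $G=\tilde G$ and $p=3$.

**Step 3.1 (the abelianization).** This step checks the easy hypothesis. The relators lie in the Frattini subgroup of the free group, so $V=\mathbb F_3^4$ with basis $x_1,\dots,x_4$. Abelianizing, the relators become $3x_i$, so $G^{ab}=(\mathbb Z/3)^4$.

**Step 3.2 (the operator).** We rewrite the relators so that each says that $x_i$ commutes with some partner, and read off an operator from the partners. Since $x_i^3\in D_3$, in $D_2/D_3$ the relations read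
$$0=[x_1,-x_2+x_3-x_4],\quad 0=[x_2,x_3+x_4],\quad 0=[x_3,x_1-x_4],\quad 0=[x_4,x_1-x_2].$$
A partner may be changed by a sign and by a multiple of $x_i$. Define the linear map $J:V\to V$ by
$$Jx_1=x_1-x_2+x_3-x_4,\quad Jx_2=x_3+x_4,\quad Jx_3=x_4-x_1,\quad Jx_4=x_1-x_2-x_4 .$$
Then the four relations say
$$[x_i,Jx_i]=0\qquad(i=1,2,3,4). \tag{3.1}$$
The point of this choice is that $J^2=-1$:
$$
\begin{aligned}
J^2x_1&=(x_1-x_2+x_3-x_4)-(x_3+x_4)+(x_4-x_1)-(x_1-x_2-x_4)=-x_1,\\
J^2x_2&=(x_4-x_1)+(x_1-x_2-x_4)=-x_2,\\
J^2x_3&=(x_1-x_2-x_4)-(x_1-x_2+x_3-x_4)=-x_3,\\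
J^2x_4&=(x_1-x_2+x_3-x_4)-(x_3+x_4)-(x_1-x_2-x_4)=-x_4.
\end{aligned}
$$
As $-1$ is not a square in $\mathbb F_3$, $k=\mathbb F_3[J]\cong\mathbb F_9$ is a field, and $V$ is a vector space over it, of dimension $2$.

**Step 3.3 (from four equations to bilinearity).** Now we show that (3.1), which concerns only four vectors, implies $(*)$. Put
$$\beta(x,y)=[Jx,y]-[x,Jy].$$
We have to show $\beta=0$; this is $(*)$ for $c=J$, and then $(*)$ holds for all $c\in\mathbb F_3+\mathbb F_3J$. The map $\beta$ is bilinear, and it is symmetric, since $[Jy,x]-[y,Jx]=-[x,Jy]+[Jx,y]$. Moreover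
$$\beta(x,x)=2[Jx,x],\qquad \beta(Jx,Jy)=-[x,Jy]+[Jx,y]=\beta(x,y),$$
$$\beta(Jx,y)=-[x,y]-[Jx,Jy]=-\beta(x,Jy).$$
Putting $y=x$ in the last formula, symmetry gives $2\beta(x,Jx)=0$, so $\beta(x,Jx)=0$. By (3.1), $\beta(x_i,x_i)=0$ for all $i$.

From $Jx_3=x_4-x_1$ we get $x_1=x_4-Jx_3$, and from $Jx_4=x_1-x_2-x_4$ we get $x_2=-Jx_3-Jx_4$. So $x_3,Jx_3,x_4,Jx_4$ span $V$ and form a basis. We evaluate $\beta$ on it. It vanishes on $(x_3,x_3)$, $(x_4,x_4)$, hence on $(Jx_3,Jx_3)$, $(Jx_4,Jx_4)$, and it vanishes on $(x_3,Jx_3)$, $(x_4,Jx_4)$. From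
$$0=\beta(x_2,x_2)=\beta(Jx_3+Jx_4,Jx_3+Jx_4)=2\beta(Jx_3,Jx_4)=2\beta(x_3,x_4)$$
we get $\beta(x_3,x_4)=\beta(Jx_3,Jx_4)=0$. From
$$0=\beta(x_1,x_1)=\beta(x_4-Jx_3,x_4-Jx_3)=-2\beta(Jx_3,x_4)$$
we get $\beta(Jx_3,x_4)=0$ and $\beta(x_3,Jx_4)=-\beta(Jx_3,x_4)=0$. So $\beta=0$. By Theorem 2, $\tilde G$ is fab.

**Step 3.4 (infinitude).** The Golod–Shafarevich theorem in the Gaschütz–Vinberg form says: a nontrivial finite $p$-group with $d$ generators and $r$ relators in a minimal presentation satisfies $r>d^2/4$. Here $d=4$ and $r\le4=d^2/4$. So $\tilde G$ is infinite. This proves Theorem 1, given Theorem 2. $\square$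

The rest of the talk proves Theorem 2. Let $G$, $V$, $k$ be as there. If $G$ is fab, then $G^{ab}$ is finite by definition, so assume from now on that $G^{ab}$ is finite.

## 4. Homomorphisms on $D_n$ and affine cocycles

Let $K=\mathbb Q_p(\zeta)$ with $\zeta$ a primitive $p$-th root of $1$, $O=\mathbb Z_p[\zeta]$, $\lambda=\zeta-1$, and let $v$ be the valuation with $v(\lambda)=1$. Then $v(p)=p-1\ge2$, $O/\lambda O=\mathbb F_p$, and $\zeta^a-1\equiv a\lambda$ mod $\lambda^2$. $\operatorname{Hom}(U,K)$ denotes continuous homomorphisms into the additive group of $K$. Their images are compact, so they can be scaled into $O$.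

**Step 4.1 (what has to be shown).** This step replaces all open subgroups by the groups $D_n$. *If $\operatorname{Hom}(D_n,K)=0$ for all $n$, then $G$ is fab.* Suppose an open $U$ had infinite abelianization. As $U^{ab}$ is a finitely generated $\mathbb Z_p$-module, there is a surjection $U\to\mathbb Z_p\subset K$. By (2.3), $U\supseteq D_n$ for some $n$. The subgroup $D_n$ is open by (2.1), so it has finite index in $U$, and its image in $\mathbb Z_p$ is not $0$. This contradicts $\operatorname{Hom}(D_n,K)=0$.

For $n=1$ we have $\operatorname{Hom}(D_1,K)=\operatorname{Hom}(G^{ab},K)=0$, as $G^{ab}$ is finite and $K$ is torsion-free. So Theorem 2 follows by induction on $n$ once we show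
$$\operatorname{Hom}(D_n,K)=0\ \Longrightarrow\ \operatorname{Hom}(D_{n+1},K)=0\qquad(n\ge1). \tag{4.1}$$

**Step 4.2 (extending a homomorphism to a cocycle).** This step turns an eigenvector in $\operatorname{Hom}(N,K)$ into a function like $z$ on the group $M$. *Let $N$ be an open normal subgroup of a profinite group $H$, $\chi:H/N\to\mu_p$ a homomorphism, and $f:N\to K$ a homomorphism with $f(ghg^{-1})=\chi(g)f(h)$ for $g\in H$, $h\in N$. Then there is a continuous $z:H\to K$ with*
$$z(gg')=z(g)+\chi(g)z(g'),\qquad z|_N=f. \tag{4.2}$$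
Let $Q=H/N$ with a section $s:Q\to H$. Write $g\,s(q)=s(gq)\,\nu(g,q)$ with $\nu(g,q)\in N$. Computing $gg's(q)$ in two ways gives $\nu(gg',q)=\nu(g,g'q)\,\nu(g',q)$. Put
$$z(g)=|Q|^{-1}\sum_{q\in Q}\chi(gq)f(\nu(g,q)).$$
This is continuous, and
$$z(gg')=|Q|^{-1}\sum_q\chi(gg'q)\big(f(\nu(g,g'q))+f(\nu(g',q))\big)=z(g)+\chi(g)z(g'),$$
where in the first sum we substituted $g'q$ by $q$, and in the second we used $\chi(gg'q)=\chi(g)\chi(g'q)$. For $h\in N$ we have $hq=q$ and $\nu(h,q)=s(q)^{-1}hs(q)$, so $f(\nu(h,q))=\chi(q)^{-1}f(h)$ and $z(h)=f(h)$.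

**Step 4.3 (eigenvectors).** This step makes the failure of (4.1) concrete. The group $D_n$ acts on $\operatorname{Hom}(D_{n+1},K)$ by $(g\cdot f)(h)=f(ghg^{-1})$. The space is finite-dimensional, because $D_{n+1}$ is open, hence finitely generated. Elements of $D_{n+1}$ act trivially, so the action factors through $D_n/D_{n+1}$, which is a finite elementary abelian $p$-group by (2.1) (as it is abelian, the order of composition is irrelevant). Since $K$ has characteristic $0$ and contains $\mu_p$, commuting operators of order dividing $p$ are simultaneously diagonalizable, and the space is a sum of eigenspaces $f(ghg^{-1})=\chi(g)f(h)$ with characters $\chi:D_n/D_{n+1}\to\mu_p$. If $\chi=1$ and $f\ne0$, then (4.2) with $H=D_n$, $N=D_{n+1}$ extends $f$ to a nonzero homomorphism $D_n\to K$. Hence: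

*If $\operatorname{Hom}(D_n,K)=0$ and $\operatorname{Hom}(D_{n+1},K)\ne0$, there are a nonzero homomorphism $f:D_{n+1}\to K$ and a character $\chi\ne1$ of $D_n/D_{n+1}$ with*
$$f(ghg^{-1})=\chi(g)f(h)\qquad(g\in D_n,\ h\in D_{n+1}). \tag{4.3}$$

For $n=1$ the pair $(\chi,z)$ gives a homomorphism from $G$ to affine maps $u\mapsto\chi(g)u+z(g)$ of $K$. So $M$ is the model of everything that can go wrong at the first layer.

## 5. The first layer

**Step 5.1 (splitting $V$ over $k$).** We turn $(*)$ into the vanishing of certain brackets. Let $\Gamma=\operatorname{Gal}(k/\mathbb F_p)$, so $|\Gamma|\ge2$, and let $\tau\in\Gamma$ act on $V\otimes_{\mathbb F_p}k$ as $\mathrm{id}\otimes\tau$. Let $W\subseteq V\otimes k$ be the subspace on which each $c\in k$, acting through the $k$-structure of $V$, acts as the scalar $c$. Choose $\theta$ with $k=\mathbb F_p(\theta)$. Its minimal polynomial $\prod_\tau(X-\tau(\theta))$ has distinct roots, so the action of $\theta$ through $V$ is diagonalizable on $V\otimes k$ with eigenvalues among the $\tau(\theta)$. On the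 eigenspace of $\tau(\theta)$ every $c\in k$, being a polynomial in $\theta$ over $\mathbb F_p$, acts as $\tau(c)$. The semilinear map $\tau$ commutes with the action through $V$, so it carries $W$ onto the eigenspace of $\tau(\theta)$. Therefore
$$V\otimes k=\bigoplus_{\tau\in\Gamma}\tau W,\qquad c\text{ acts on }\tau W\text{ as the scalar }\tau(c).$$
For $\tilde G$, with $i\in k$ the scalar with $i^2=-1$ corresponding to $J$, $W$ consists of the vectors $v\otimes1-Jv\otimes i$ and their sums: $J(v\otimes1-Jv\otimes i)=Jv\otimes1+v\otimes i=i(v\otimes 1-Jv\otimes i)$.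

Extend the pairing $k$-bilinearly. For $x\in\tau W$, $y\in\tau'W$ condition $(*)$ gives $\tau(c)[x,y]=\tau'(c)[x,y]$ for all $c$. Hence
$$[\tau W,\tau'W]=0\ \text{ in }(D_2/D_3)\otimes k\qquad(\tau\ne\tau'). \tag{5.1}$$

**Proposition 3.** If $\operatorname{Hom}(G,K)=0$, then $\operatorname{Hom}(D_2,K)=0$.

Suppose not, and take $f,\chi$ from (4.3) with $n=1$. Write $\chi(g)=\zeta^{a(g)}$ with $0\ne a\in\operatorname{Hom}(G,\mathbb F_p)$.

**Step 5.2 (two independent cocycles).** This step produces a second homomorphism $b$ next to $a$. Let $Z$ be the $O$-module of continuous $z:G\to O$ with $z(gh)=z(g)+\chi(g)z(h)$. Such $z$ are determined by their values on finitely many generators, so $Z$ embeds in a finitely generated free $O$-module and is free of finite rank. As $\chi\equiv1$ mod $\lambda$, the reduction of $z$ mod $\lambda$ is a homomorphism $G\to\mathbb F_p$. If it is zero, then $z/\lambda\in Z$. So reduction embeds $Z/\lambda Z$ into $\operatorname{Hom}(G,\mathbb F_p)$.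

The rank of $Z$ is at least $2$. Indeed $\chi-1\in Z$ is nonzero and vanishes on $D_2$. By (4.2) with $H=G$ and $N=D_2$, $f$ extends to a cocycle on $G$, and a suitable nonzero multiple of it takes values in $O$ and does not vanish on $D_2$. If a combination of the two is zero, restriction to $D_2$ shows that the coefficient of the second is $0$, and then the first coefficient is $0$ too. Now $(\chi-1)/\lambda\in Z$ reduces to $a$, and the reductions of $Z$ have dimension at least $2$, so there is $z\in Z$ whose reduction $b$ is linearly independent of $a$.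

**Step 5.3 (a decomposable form).** Here we show that $a\wedge b$ factors through the commutator pairing. Formula (1.2) was derived from the cocycle identity alone, so it holds for $z$:
$$z([g,h])=\chi(gh)^{-1}\big((\chi(g)-1)z(h)-(\chi(h)-1)z(g)\big)\equiv\lambda\big(a(g)b(h)-a(h)b(g)\big)\pmod{\lambda^2}.$$
Also $z(g^p)=\big(\sum_{r<p}\chi(g)^r\big)z(g)\in pO\subseteq\lambda^2O$, since the sum is $p$ or $0$. On $D_2$ we have $\chi=1$, so $z$ is a homomorphism there. As $D_2$ is generated by commutators and $p$-th powers, $z(D_2)\subseteq\lambda O$. For $h\in D_2$ the formula becomes $z([g,h])=\chi(g)^{-1}(\chi(g)-1)z(h)\in\lambda^2O$. With (2.2), $z(D_3)\subseteq\lambda^2O$. So $z/\lambda$ induces a linear map $\psi:D_2/D_3\to\mathbb F_p$ with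
$$\psi([x,y])=a(x)b(y)-a(y)b(x)\qquad(x,y\in V).$$

**Step 5.4 (the contradiction).** Extend $a,b,\psi$ $k$-linearly. By (5.1), for $x\in\tau W$, $y\in\tau'W$ with $\tau\ne\tau'$,
$$a(x)b(y)=a(y)b(x). \tag{5.2}$$
Since $a$ comes from $V$, we have $a(\tau(x))=\tau(a(x))$. As $a\ne0$, $a$ is nonzero on some $\tau W$, and hence on every $\tau W$. (This is where the field is needed: for $M_p\times M_p$ a nonzero $a$ can vanish on one summand.) Choose $x_0\in W$ with $a(x_0)\ne0$ and put $t=b(x_0)/a(x_0)$. By (5.2), $b=ta$ on $\tau'W$ for all $\tau'\ne1$. Choose some $\tau'\ne1$ and $y_0\in\tau'W$ with $a(y_0)\ne0$. Then $b(y_0)=ta(y_0)$, and (5.2) for $x\in W$ and $y_0$ gives $b(x)=ta(x)$. So $b=ta$ on $V\otimes k$. Evaluating at some $v\in V$ with $a(v)\ne0$ we get $t\in\mathbb F_p$, so $a,b$ are dependent, a contradiction. $\square$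

## 6. Why the same argument does not reach the second layer

The natural plan is to repeat Section 5 with $D_n$ in place of $G$, after proving that the decomposition over $\Gamma$ propagates to $D_n/D_{n+1}$. It is true that it propagates in a suitable sense (Lemma 4 below). The argument stops elsewhere.

In Step 5.2 the reduction $b$ of a cocycle $z$ is a homomorphism to $\mathbb F_p$, and for $n=1$ it factors through $G/D_2$ because $D_2=\Phi(D_1)$. For $n\ge2$ the cocycle lives on $D_n$, and $b\in\operatorname{Hom}(D_n,\mathbb F_p)$ need not vanish on $D_{n+1}$. The gap is large in general: if $F$ is the free pro-3 group of rank $2$, then $D_2=\Phi(F)$ has index $9$ and is free of rank $1+9=10$ by Schreier's formula, so $\operatorname{Hom}(D_2,\mathbb F_3)$ has dimension $10$, but $D_2/D_3$ is spanned by one commutator. Bracket relations between graded layers say nothing directly about a $b$ that sees many layers at once.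

So we do not insist on the first congruence. We take $f:D_{n+1}\to O$ as in (4.3) and record, for all $j$, the smallest valuation of $f$ on the $j$-th term of a filtration. Two things should then compete. If the valuation grows too fast, some layer will carry a form like $a(x)\delta(y)$ that factors through the graded bracket, and the splitting over $\Gamma$ forbids this. This bounds the growth from above by one unit for every $n+1$ degrees. On the other hand, commutation with $D_n$ raises the degree by $n$ and the valuation by at least $1$, which suggests a growth of at least one unit for every $n$ degrees. Since $1/n>1/(n+1)$, that would be a contradiction.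

The lower bound meets a second difficulty: $p$-th powers. With $D$, taking $p$-th powers moves degree $m$ to degree $pm$ but adds only $p-1$ to the valuation. In the group $M$ of Section 1, $D_2=\lambda O$, so $D_{2\cdot3^r}$ contains the translation by $3^r\lambda$, which has valuation only $2r+1$. Along $D$ the valuation there grows at most logarithmically along these degrees, and no lower bound of slope $1/n$ can hold.

The remedy is to change the filtration far out: $p$-th powers should cost $e$ degrees, a constant, with $e\le(p-1)n$, so that they gain at least one unit for every $n$ degrees. In the layers up to $D_{n+1}$ we want to keep $D$. And we want the power map to be linear and compatible with brackets from degree $n$ on, which will need $m+e<pm$ for $m\ge n$, that is, $e<(p-1)n$. So we take $e=(p-1)n-1$.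

## 7. A filtration in which $p$ has degree $(p-1)n-1$

Fix $n\ge2$. Put $e=(p-1)n-1$ and $\phi(m)=\min(pm,m+e)$. For $m\le n-1$ we have $(p-1)m\le(p-1)(n-1)=e-(p-2)<e$, and for $m\ge n$ we have $(p-1)m\geq e+1>e$. Hence
$$\phi(m)=pm<m+e\ \ (m<n),\qquad \phi(m)=m+e<pm\ \ (m\ge n). \tag{7.1}$$
The function $\phi$ is strictly increasing, and $\phi(m)>m$. Let $(E_j)$ be the smallest $\phi$-filtration of $G$ and $\mathfrak g_j=E_j/E_{j+1}$. By (2.1) each $\mathfrak g_j$ is a finite-dimensional $\mathbb F_p$-space and each $E_j$ is open. The commutator identities in Section 2 together with the Hall–Witt identity show, as usual, that commutators make $\mathfrak g=\bigoplus_{j\ge1}\mathfrak g_j$ a graded Lie algebra over $\mathbb F_p$.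

For example, let $p=3$, $n=2$, so $e=3$, $\phi(1)=3$ and $\phi(m)=m+3$ for $m\ge2$. For $\mathbb Z_3$ one gets $E_1=\mathbb Z_3$ and $E_j=3^{\lceil j/3\rceil}\mathbb Z_3$ for $j\ge2$: this is a $\phi$-filtration, and any $\phi$-filtration has $3^s\mathbb Z_3$ inside its term of index $3s$. Compare $D_j=3^{\lceil\log_3j\rceil}\mathbb Z_3$: the two agree for $j\le6$, and then $E_7=27\mathbb Z_3$ while $D_7=9\mathbb Z_3$.

**Step 7.1 (comparison with $D$).** We need to know that nothing has changed in low degrees:
$$E_j\subseteq D_j\ \text{ for all } j,\qquad E_j=D_j\ \text{ for } j\le pn-1,\ \text{in particular for } j\le\max(3,n+1). \tag{7.2}$$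
Since $\phi(m)\le pm$, $D$ is a $\phi$-filtration, so $E_j\subseteq D_j$. Conversely put $C_j=E_{\min(j,pn-1)}$. We claim that $C$ is a filtration for $m\mapsto pm$. Commutators are clear. If $m<n$, then $C_m=E_m$, its $p$-th powers lie in $E_{pm}$, and $pm\le pn-1$, so $E_{pm}=C_{pm}$. If $m\ge n$, then $m'=\min(m,pn-1)\ge n$, so the $p$-th powers of elements of $C_m=E_{m'}$ lie in $E_{m'+e}$, and $m'+e\ge n+e=pn-1$, so they lie in $E_{pn-1}=C_{pm}$. Hence $D_j\subseteq C_j$, and $C_j=E_j$ for $j\le pn-1$. Finally $pn-1\ge3n-1\ge\max(3,n+1)$.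

**Step 7.2 (generators of the layers).** This step uses minimality to say where the elements of $\mathfrak g_l$ come from.
$$\text{For } l\ge2,\ \mathfrak g_l\text{ is generated by the }[\mathfrak g_i,\mathfrak g_{l-i}]\text{ and the classes of } g^p\text{ with } g\in E_m,\ \phi(m)=l. \tag{7.3}$$
Let $Y$ be generated by $E_{l+1}$, all $[E_i,E_{l-i}]$ and these $g^p$. It is normal in $G$, and $E_{l+1}\subseteq Y\subseteq E_l$. Replace $E_l$ by $Y$ in the sequence. Commutators landing in degree $l$ and powers landing in degree $l$ lie in $Y$ by construction, and the other conditions only get weaker. So this is again a $\phi$-filtration, and $Y=E_l$ by minimality.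

**Step 7.3 (the power map).** We want $p$-th powers as a map on layers. The Hall–Petrescu formula (Huppert, *Endliche Gruppen I*, III.9.4) says: in the free group on $x,y$ there are words $c_i=c_i(x,y)$ in the $i$-th term $\gamma_i$ of the lower central series with
$$x^py^p=(xy)^p\,c_2^{\binom p2}\cdots c_{p-1}^{\binom p{p-1}}c_p. \tag{7.4}$$
It may be evaluated in any group. With $S=\langle x,y\rangle$ the evaluated $c_i$ lie in $\gamma_i(S)$, and for $2\le i<p$ the factor $c_i^{\binom pi}$ is a $p$-th power of an element of $\gamma_2(S)$.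

*The map $g\mapsto g^p$ induces a map $P:\mathfrak g_m\to\mathfrak g_{\phi(m)}$.* Let $g\in E_m$, $h\in E_{m+1}$, $S=\langle g,h\rangle\subseteq E_m$. The group $\gamma_2(S)$ is the normal closure in $S$ of $[g,h]\in E_{2m+1}$, so by induction $\gamma_r(S)\subseteq E_{rm+1}$ for $r\ge2$. In (7.4) with $x=g$, $y=h$, we have $h^p\in E_{\phi(m+1)}$, the middle factors lie in $E_{\phi(2m+1)}$, and $c_p\in E_{pm+1}$. All three groups lie in $E_{\phi(m)+1}$. So $(gh)^p\equiv g^p$ modulo $E_{\phi(m)+1}$.

**Step 7.4 (linearity from degree $n$ on).**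
$$\text{If } m\ge n,\ \text{then } P:\mathfrak g_m\to\mathfrak g_{m+e}\ \text{ is linear.} \tag{7.5}$$
For $x,y\in E_m$ the middle factors of (7.4) lie in $E_{\phi(2m)}$ and $c_p\in E_{pm}$. We have $\phi(2m)>\phi(m)$, and $pm>\phi(m)$ by (7.1). So $(xy)^p\equiv x^py^p$ modulo $E_{\phi(m)+1}$.

**Step 7.5 (brackets with $p$-th powers).** This is the technical core: it says how $P$ interacts with the bracket. *Let $x\in\mathfrak g_m$, $y\in\mathfrak g_j$. Then*
$$[Px,y]=P[x,y]\ \ (m\ge n),\qquad [Px,y]=(\operatorname{ad}x)^py\ \ (m<n). \tag{7.6}$$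
Let $g,h$ be representatives of $x,y$, put $w=[g,h]\in E_{m+j}$ and $S=\langle g,w\rangle$. Since $g^h=gw$,
$$[g^p,h]=g^{-p}(g^h)^p=g^{-p}(gw)^p.$$
The group $\gamma_2(S)$ is the normal closure in $S$ of $[g,w]\in E_{2m+j}$, and $S\subseteq E_m$, so $\gamma_r(S)\subseteq E_{rm+j}$ for $r\ge2$. By (7.4) with $x=g$ and $y=w$, $g^pw^p=(gw)^p\cdots c_p$, where the omitted factors lie in $E_{\phi(2m+j)}$. Hence
$$[g^p,h]\equiv w^p\,c_p(g,w)^{-1}\pmod{E_{\phi(2m+j)}}. \tag{7.7}$$

*Case $m\ge n$.* The target degree is $\phi(m)+j=m+j+e=\phi(m+j)$. Here $\phi(2m+j)>\phi(m+j)$, and $c_p\in E_{pm+j}$ with $pm+j>m+e+j$. So $[g^p,h]\equiv w^p$ modulo $E_{\phi(m)+j+1}$, and this is $[Px,y]=P[x,y]$.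

*Case $m<n$.* The target degree is $pm+j$. By (7.1), $m+e>pm$, so both $p(m+j)$ and $m+j+e$ exceed $pm+j$. Hence $\phi(2m+j)>\phi(m+j)>pm+j$, the term $w^p\in E_{\phi(m+j)}$ disappears, and
$$[g^p,h]\equiv c_p(g,w)^{-1}\pmod{E_{pm+j+1}}.$$
Now we analyze $c_p$. In the free group on $x,y$, $\gamma_p/\gamma_{p+1}$ is generated by the left-normed commutators of length $p$ in $x,y$, because the commutator is bilinear on the quotients of the lower central series. Those without an entry $y$ are trivial. Those with exactly one entry $y$ are trivial if they begin with $[x,x]$, and otherwise equal $[y,x,\dots,x]^{\pm1}$ modulo $\gamma_{p+1}$. So there is a universal integer $c$ such that, modulo $\gamma_{p+1}$, $c_p(x,y)$ equals $[y,x,\dots,x]^c$ (with $p-1$ entries $x$) times a product of left-normed commutators of length $p$, and inverses of such, with at least two entries $y$. Evaluate at $x=g$, $y=w$: an entry $g$ contributes $m$ to the degree and an entry $w$ contributes $m+j$, so the commutators with at least two entries $w$ lie in $E_{pm+2j}\subseteq E_{pm+j+1}$,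 and $\gamma_{p+1}(S)\subseteq E_{(p+1)m+j}\subseteq E_{pm+j+1}$. Hence $c_p(g,w)\equiv[w,g,\dots,g]^c$ modulo $E_{pm+j+1}$.

To find $c$ mod $p$ we evaluate (7.4) in one well-chosen group. Let $R=\mathbb Z[x^{\pm1}]$, written additively, and let $\langle x\rangle\ltimes R$ be the semidirect product in which $u^x=x\cdot u$ for $u\in R$ (this is $\mathbb Z\wr\mathbb Z$). Let $y=1\in R$ and $D=x-1\in R$. Then
$$(xy)^p=x^p\,y^{x^{p-1}}\cdots y^{x}y=x^p\cdot\sum_{r<p}(1+D)^ry=x^p\cdot\sum_{s<p}\tbinom p{s+1}D^sy .$$
For $u\in R$ we have $[u,x]=Du$, so $[y,x,\dots,x]=D^{p-1}y$. Commutators of two elements of $R$ vanish, and a left-normed commutator with at least two entries $y$ either begins with $[y,y]$ or has an entry $y$ after position two, where the preceding commutator lies in $R$; so it is trivial. Finally $\gamma_2\subseteq DR$, and inductively $\gamma_{p+1}\subseteq D^pR$. Read (7.4) modulo $pR$: on the left, $x^py^p\equiv x^p$. On the right, the middle factors lie in $pR$, and $\binom p{s+1}$ is divisible by $p$ unless $s=p-1$. We get $0\equiv D^{p-1}y+c_p$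 modulo $pR$, with $c_p\in cD^{p-1}y+D^pR$. Since $R/(pR+D^pR)=\mathbb F_p[D]/(D^p)$, it follows that $c\equiv-1$ mod $p$.

As $\mathfrak g_{pm+j}$ has exponent $p$, we obtain $[g^p,h]\equiv[w,g,\dots,g]$ modulo $E_{pm+j+1}$, that is,
$$[Px,y]=(-\operatorname{ad}x)^{p-1}[x,y]=(\operatorname{ad}x)^py,$$
because $p-1$ is even. This proves (7.6).

## 8. The Galois splitting propagates to all layers

Let $\hat{\mathfrak g}=\mathfrak g\otimes_{\mathbb F_p}k$, with $\tau\in\Gamma$ acting as $\mathrm{id}\otimes\tau$. By (7.2), $\mathfrak g_1=V$ and $\mathfrak g_2=D_2/D_3$, so (5.1) says that $[\tau W,\tau'W]=0$ in $\hat{\mathfrak g}_2$ for $\tau\ne\tau'$. This step extends that statement to all degrees.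

**Lemma 4.** There are $k$-subspaces $\mathfrak a_m\subseteq\hat{\mathfrak g}_m$ $(m\ge1)$ with $\hat{\mathfrak g}_m=\sum_\tau\tau\mathfrak a_m$ for all $m$, and $[\tau\mathfrak a_i,\tau'\mathfrak a_j]=0$ for all $i,j$ and all $\tau\ne\tau'$.

By (7.3), a layer is built from brackets and $p$-th powers. Brackets cause no trouble. In degrees $m\ge n$, $P$ is linear and extends to a $k$-linear map $\hat P:\hat{\mathfrak g}_m\to\hat{\mathfrak g}_{m+e}$ commuting with $\Gamma$. The difficulty is $P$ in degrees $m<n$: it is not linear there, so it has no obvious extension to $\hat{\mathfrak g}_m$. Step 8.1 builds a substitute.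

**Step 8.1 (a substitute for $P$ in degrees below $n$).** Put $T(u)=\sum_\tau\tau(u)$ for $u\in\hat{\mathfrak g}_m$. This is $\Gamma$-invariant, so $T(u)\in\mathfrak g_m$. Let $c_1=1,c_2,\dots,c_r$ be an $\mathbb F_p$-basis of $k$. The elements $c_j^p$ also form a basis. Let $(d_j)$ be its trace-dual basis, $\operatorname{Tr}(c_i^pd_j)=\delta_{ij}$. This says that the square matrices $(\tau(c_i)^p)_{i,\tau}$ and $(\tau(d_j))_{\tau,j}$ have product the identity. Then the product in the other order is the identity too, and its row belonging to $1\in\Gamma$ gives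
$$\sum_jd_j\,\tau(c_j)^p=\delta_{\tau,1},\qquad\text{and also}\qquad \operatorname{Tr}(d_j)=\operatorname{Tr}(c_1^pd_j)=\delta_{j1}. \tag{8.1}$$
For $m<n$ and $u\in\hat{\mathfrak g}_m$ put
$$\pi(u)=\sum_jd_jP(T(c_ju))\in\hat{\mathfrak g}_{pm}.$$
The elements $P(T(c_ju))$ are $\Gamma$-invariant, so by (8.1)
$$\sum_\tau\tau(\pi(u))=\sum_j\operatorname{Tr}(d_j)P(T(c_ju))=P(T(u)). \tag{8.2}$$
Suppose now that the elements $\tau(u)$, $\tau\in\Gamma$, commute pairwise in $\hat{\mathfrak g}$. By Jacobi the operators $\operatorname{ad}\tau(u)$ commute pairwise, so in characteristic $p$ the $p$-th power of a linear combination of them is computed term by term. With $T(c_ju)=\sum_\tau\tau(c_j)\tau(u)$, (7.6) and (8.1),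
$$\operatorname{ad}\pi(u)=\sum_jd_j\Big(\sum_\tau\tau(c_j)\operatorname{ad}\tau(u)\Big)^p=\sum_\tau\Big(\sum_jd_j\tau(c_j)^p\Big)(\operatorname{ad}\tau(u))^p=(\operatorname{ad}u)^p.$$
Conjugating this identity by $\tau$,
$$\operatorname{ad}\tau(\pi(u))=(\operatorname{ad}\tau(u))^p\qquad(\tau\in\Gamma). \tag{8.3}$$

**Step 8.2 (definition of $\mathfrak a_m$).** Let $\mathfrak a_1=W$. For $m\ge2$ let $\mathfrak a_m$ be the $k$-span of all $[\mathfrak a_i,\mathfrak a_{m-i}]$ and, if $m=\phi(m')$, in addition of $\hat P(\mathfrak a_{m'})$ if $m'\ge n$, or of $\{\pi(u):u\in\mathfrak a_{m'}\}$ if $m'<n$.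

**Step 8.3 (commutation).** We prove $[\tau\mathfrak a_i,\tau'\mathfrak a_j]=0$ for $\tau\ne\tau'$ by induction on $i+j$. For $i=j=1$ this is (5.1). Otherwise, by symmetry, let $i\ge2$, and let $w\in\tau'\mathfrak a_j$. We check the spanning elements of $\tau\mathfrak a_i$.

If $u\in\tau\mathfrak a_l$ and $u'\in\tau\mathfrak a_{i-l}$, then $[[u,u'],w]=[u,[u',w]]-[u',[u,w]]=0$ by induction. If $i=\phi(m')$ with $m'\ge n$ and $u\in\tau\mathfrak a_{m'}$, then $[\hat Pu,w]=\hat P[u,w]$ by the first half of (7.6), extended $k$-bilinearly (both sides are bilinear, since $m'\ge n$ and $m'+j\ge n$), and $[u,w]=0$ by induction. If $i=pm'$ with $m'<n$ and $u\in\mathfrak a_{m'}$, then $2m'<pm'+j=i+j$, so by induction the conjugates of $u$ commute pairwise. So (8.3) applies, and $[\tau(\pi(u)),w]=(\operatorname{ad}\tau(u))^pw=0$, because $[\tau(u),w]=0$ by induction.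

**Step 8.4 (the sum).** We prove $\hat{\mathfrak g}_m=\sum_\tau\tau\mathfrak a_m$ by induction on $m$. For $m=1$ this is the decomposition of $V\otimes k$. First note: if $\hat{\mathfrak g}_{m'}=\sum_\tau\tau\mathfrak a_{m'}$, then $\mathfrak g_{m'}=T(\mathfrak a_{m'})$. Indeed $T:\hat{\mathfrak g}_{m'}\to\mathfrak g_{m'}$ is onto, because $T(x\otimes c)=\operatorname{Tr}(c)x$ and the trace is onto, and $T\big(\sum_\tau\tau(u_\tau)\big)=T\big(\sum_\tau u_\tau\big)$ for $u_\tau\in\mathfrak a_{m'}$.

By (7.3), $\hat{\mathfrak g}_m$ is spanned over $k$ by brackets and by $P(\mathfrak g_{m'})$ if $m=\phi(m')$. By induction and Step 8.3 the brackets lie in $\sum_\tau[\tau\mathfrak a_i,\tau\mathfrak a_{m-i}]\subseteq\sum_\tau\tau\mathfrak a_m$. If $m'\ge n$, then $P(\mathfrak g_{m'})\subseteq\hat P(\hat{\mathfrak g}_{m'})=\sum_\tau\tau\hat P(\mathfrak a_{m'})$. If $m'<n$, every element of $P(\mathfrak g_{m'})$ is $P(T(u))=\sum_\tau\tau(\pi(u))$ with $u\in\mathfrak a_{m'}$, by the note and (8.2). $\square$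

## 9. Far out, every layer comes from degrees at least $n$

For the lower bound on the valuation we must know that elements of $E_j$, for large $j$, arise by operations that $f$ can see: brackets of elements of degree at least $n$, and $p$-th powers. Brackets with elements of degree less than $n$ are useless, as $f$ is an eigenvector only under $D_n$. The next lemma removes them.

**Lemma 5.** There is $d\ge pn$ such that for all $j\ge d$, $\mathfrak g_j$ is spanned by the $[\mathfrak g_i,\mathfrak g_{j-i}]$ with $i\ge n$, $j-i\ge n$, and $P(\mathfrak g_{j-e})$; here $j-e\ge n+1$.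

**Step 9.1 (the quotient to be killed).** For $j\ge n$ let $\mathfrak q_j\subseteq\mathfrak g_j$ be the span of the $[\mathfrak g_i,\mathfrak g_{j-i}]$ with $i,j-i\ge n$ and of $P(\mathfrak g_{j-e})$ if $j-e\ge n$. Put $\mathfrak r_j=\mathfrak g_j/\mathfrak q_j$ and $\mathfrak r=\bigoplus_{j\ge n}\mathfrak r_j$. We must show $\mathfrak r_j=0$ for large $j$. For $x\in\mathfrak g_i$, $\operatorname{ad}x$ preserves $\mathfrak q=\bigoplus\mathfrak q_j$: on brackets by Jacobi, and on $Py$ with $y$ of degree at least $n$ because $[Py,x]=P[y,x]$ by (7.6). So $\operatorname{ad}x$ acts on $\mathfrak r$. If $i\ge n$, it acts as $0$.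

**Step 9.2 (only finitely many monomials).** This step shows that the operators from degrees below $n$ generate something finite-dimensional. Let $x_1,\dots,x_N$ be a homogeneous basis of $\bigoplus_{i<n}\mathfrak g_i$ with degrees $\omega_1,\dots,\omega_N$, and let $X_s=\operatorname{ad}x_s$ on $\mathfrak r$. Then
$$X_sX_l-X_lX_s=\operatorname{ad}[x_s,x_l],\qquad X_s^p=\operatorname{ad}P(x_s),$$
the second by the second half of (7.6). Each right-hand side is a linear combination of $X$'s of the same degree, or $0$ if that degree is at least $n$.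

We claim that every word in the $X_s$ is a linear combination of ordered monomials $X_1^{\epsilon_1}\cdots X_N^{\epsilon_N}$ with $0\le\epsilon_s\le p-1$, of the same degree. Use induction on the pair (length, number of inversions), ordered lexicographically. If a word contains adjacent entries $X_sX_l$ with $s>l$, replace them by $X_lX_s$ plus a combination of single $X$'s: this gives one word of the same length with one inversion fewer, plus shorter words. If a word has no inversion but contains some $X_s^p$, replace $X_s^p$ by a combination of single $X$'s, which gives shorter words. Degrees are preserved. This proves the claim. So words of degree greater than $t:=(p-1)\sum_s\omega_s$ vanish on $\mathfrak r$.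

**Step 9.3 (end of the proof).** Let $j\ge pn$. In (7.3), $\phi(m)=j$ forces $m\ge n$, since $\phi(m)=pm<pn$ for $m<n$. So $m=j-e\ge pn-e=n+1$, and $P(\mathfrak g_{j-e})\subseteq\mathfrak q_j$. A bracket $[\mathfrak g_i,\mathfrak g_{j-i}]$ not contained in $\mathfrak q_j$ has one index less than $n$, and then the other is greater than $(p-1)n\ge n$. Hence $\mathfrak r_j=\sum_sX_s\mathfrak r_{j-\omega_s}$. We iterate as long as the index is at least $pn$; since each step lowers it by less than $n$, we stop at an index $j'$ with $n\le j'<pn$. So $\mathfrak r_j$ is spanned by words of degree $j-j'$ applied to $\mathfrak r_{j'}$ with $n\le j'<pn$. For $j\ge d:=pn+t$ these degrees exceed $t$, so $\mathfrak r_j=0$. $\square$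

## 10. Two growth rates for one homomorphism

**Proposition 6.** Let $n\ge2$. If $\operatorname{Hom}(D_n,K)=0$, then $\operatorname{Hom}(D_{n+1},K)=0$.

Suppose not. Take $f,\chi$ as in (4.3), with $f$ scaled so that $f(D_{n+1})\subseteq O$, and use $(E_j)$, $\mathfrak g$ for this $n$. By (7.2), $E_n=D_n$ and $E_{n+1}=D_{n+1}$. Write $\chi(g)=\zeta^{a(g)}$ with a nonzero linear map $a:\mathfrak g_n\to\mathbb F_p$. For $g\in E_n$, $h\in E_i$, $i\ge n+1$, we have $[g,h]=(g^{-1}h^{-1}g)h$, hence
$$f([g,h])=(1-\chi(g)^{-1})f(h)\equiv a(g)\lambda f(h)\pmod{\lambda^2f(h)O}. \tag{10.1}$$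
For $j\ge n+1$ put
$$\kappa_j=\min\{v(f(h)):h\in E_j\}\in\mathbb N\cup\{\infty\}.$$
The sequence is nondecreasing. It tends to $\infty$: $f^{-1}(\lambda^NO)$ is an open subgroup of $G$, so by (2.3) and (7.2) it contains some $E_j$.

**Step 10.1 (lower bound).** We show that $\kappa$ grows by at least one unit for every $n$ degrees: there is $c$ with
$$\kappa_j\ge\frac jn-c\qquad(j\ge n+1). \tag{10.2}$$
Let $j\ge d$ with $d$ as in Lemma 5; recall $d\ge pn\ge3n$. By Lemma 5, $E_j$ is generated modulo $E_{j+1}$ by elements of two kinds.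

The first kind is $[g,h]$ with $g\in E_i$, $h\in E_{j-i}$ and $i,j-i\ge n$. If both indices are greater than $n$, then $g,h\in D_{n+1}$ and $f([g,h])=0$. Otherwise one index is $n$ and the other is $j-n\ge n+1$, and $v(f([g,h]))\ge\kappa_{j-n}+1$ by (10.1), using $[g,h]=[h,g]^{-1}$ if necessary. The second kind is $g^p$ with $g\in E_{j-e}$, where $j-e\ge n+1$. Then $f(g^p)=pf(g)$ has valuation at least $\kappa_{j-e}+p-1$.

So $\kappa_j\ge\min(\alpha_j,\kappa_{j+1})$ with $\alpha_j=\min(\kappa_{j-n}+1,\kappa_{j-e}+p-1)$, which is nondecreasing in $j$. Iterating, $\kappa_j\ge\min(\alpha_j,\kappa_{j+s})$ for all $s\ge1$, and since $\kappa_{j+s}\to\infty$ we get $\kappa_j\ge\alpha_j$ for all $j\ge d$. Put $c=d/n$. For $n+1\le j<d$, (10.2) holds because its right side is negative. For $j\ge d$ it follows by induction, since $j-n,\,j-e\ge n+1$ and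
$$\tfrac{j-n}n-c+1=\tfrac jn-c,\qquad \tfrac{j-e}n-c+p-1=\tfrac{j-(p-1)n+1}{n}-c+p-1=\tfrac{j+1}n-c .$$

**Step 10.2 (upper bound).** Here the field $k$ enters. We show that $\kappa$ grows by at most one unit for every $n+1$ degrees:
$$\kappa_{i+n+1}\le\kappa_i+1\qquad(i\ge n+1). \tag{10.3}$$
Let $\kappa=\kappa_i<\infty$ and suppose $\kappa_{i+n+1}\ge\kappa+2$. Fix $g\in E_n$ with $a(g)\ne0$. For $h\in E_{i+1}$ we have $[g,h]\in E_{i+n+1}$, and by (10.1) $v(f([g,h]))=v(f(h))+1$, so $v(f(h))\ge\kappa+1$. Hence $f$ mod $\lambda^{\kappa+1}$ vanishes on $E_{i+1}$ and induces a linear map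
$$\delta:\mathfrak g_i\to\lambda^\kappa O/\lambda^{\kappa+1}O\cong\mathbb F_p,$$
which is nonzero by the definition of $\kappa_i$. By assumption, $f$ mod $\lambda^{\kappa+2}$ vanishes on $E_{i+n+1}$ and induces a homomorphism $\psi$ on $\mathfrak g_{i+n}$. By (10.1), $\psi$ maps $[\mathfrak g_n,\mathfrak g_i]$ into $\lambda^{\kappa+1}O/\lambda^{\kappa+2}O$. Identify this with $\mathbb F_p$ compatibly, via multiplication by $\lambda$. Then
$$\psi([x,y])=a(x)\delta(y)\qquad(x\in\mathfrak g_n,\ y\in\mathfrak g_i). \tag{10.4}$$
Extend $a$, $\delta$, and $\psi$ restricted to the span of $[\mathfrak g_n,\mathfrak g_i]$, $k$-linearly; (10.4) persists. We have $a(\tau(x))=\tau(a(x))$ and $a\ne0$, and $\hat{\mathfrak g}_n=\sum_\tau\tau\mathfrak a_n$ by Lemma 4. So $a$ is nonzero on some $\tau\mathfrak a_n$, and therefore on each of them. Let $y\in\tau\mathfrak a_i$. As $|\Gamma|\ge2$, we can choose $\tau'\ne\tau$ and $x\in\tau'\mathfrak a_n$ with $a(x)\ne0$. By Lemma 4, $[x,y]=0$, so $a(x)\delta(y)=0$ and $\delta(y)=0$. Since $\hat{\mathfrak g}_i=\sum_\tau\tau\mathfrak a_i$,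 we get $\delta=0$, a contradiction. This proves (10.3).

**Step 10.3 (the two bounds collide).** As $f\ne0$, $\kappa_{n+1}<\infty$. Applying (10.3) $s$ times from $i=n+1$ on, and then (10.2), for all $s\ge0$,
$$\kappa_{n+1}+s\ \ge\ \kappa_{(s+1)(n+1)}\ \ge\ (s+1)\Big(1+\frac1n\Big)-c,$$
that is, $(s+1)/n\le\kappa_{n+1}-1+c$. This is false for large $s$. $\square$

Propositions 3 and 6 together are (4.1) for all $n\ge1$. By Step 4.1, $G$ is fab. This proves Theorem 2, and with Section 3 it proves Theorem 1: $\tilde G$ is fab.

## 11. Relators with the same leading commutators, and planes of forms without decomposables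

Only the commutator part of the relators entered in Section 3, apart from the abelianization. This gives a family of groups.

**Corollary 7.** Let $p\equiv3\pmod 4$, let $F$ be free pro-$p$ on $x_1,\dots,x_4$, and put $\sigma_1=[x_2,x_1][x_1,x_3][x_4,x_1]$, $\sigma_2=[x_2,x_3][x_2,x_4]$, $\sigma_3=[x_3,x_1][x_4,x_3]$, $\sigma_4=[x_4,x_1][x_2,x_4]$. Let $r_i\in\sigma_iD_3(F)$ be arbitrary and $G=\langle x_1,\dots,x_4\mid r_1,\dots,r_4\rangle$. Then $G$ is infinite, and $G$ is fab if and only if $G^{ab}$ is finite. For example, $r_i=x_i^p\sigma_i$ gives a fab group.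

*Proof.* The image of $D_3(F)$ lies in $D_3(G)$, so (3.1) holds in $D_2/D_3$ for $G$. The identity $J^2=-1$ was computed over $\mathbb Z$. Step 3.3 used only that $2$ is invertible in $\mathbb F_p$, and $\mathbb F_p[J]\cong\mathbb F_{p^2}$ is a field because $-1$ is not a square modulo $p$. So $(*)$ holds and Theorem 2 applies. Infinitude follows from $r\le4=d^2/4$ as in Step 3.4. For $r_i=x_i^p\sigma_i$ we have $x_i^p\in D_p(F)\subseteq D_3(F)$ and $G^{ab}=(\mathbb Z/p)^4$. $\square$

The second corollary returns to the decomposable form $a\wedge b$ of Section 1.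

**Corollary 8.** Let $p$ be odd, $G$ a pro-$p$ group with minimal number of generators $d(G)=4$, and $\mathcal K=(D_2/D_3)^*\subseteq\Lambda^2V^*$ the space of alternating forms factoring through the commutator pairing. Suppose $\dim\mathcal K=2$ and $\mathcal K$ contains no nonzero form $a\wedge b$ with $a,b\in V^*$. Then $G$ is fab if and only if $G^{ab}$ is finite.

*Proof.* An alternating form $\omega$ on a $4$-dimensional space is of the form $a\wedge b$ if and only if $\omega\wedge\omega=0$. So the Pfaffian, equivalently $\omega\mapsto\omega\wedge\omega\in\Lambda^4V^*$, is an anisotropic binary quadratic form on $\mathcal K$. Over $k=\mathbb F_{p^2}$ it has two isotropic lines, which are not defined over $\mathbb F_p$ and hence are conjugate: $\langle\omega\rangle$ and $\langle\bar\omega\rangle$. Write $\omega=\alpha\wedge\beta$. Then $\omega\wedge\bar\omega\ne0$, since otherwise the quadratic form would vanish. So $\alpha,\beta,\bar\alpha,\bar\beta$ is a basis of $V^*\otimes k$, and $V\otimes k=W\oplus\bar W$ with $W=\ker\bar\alpha\cap\ker\bar\beta$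 and $\bar W=\ker\alpha\cap\ker\beta$. Let $c\in k$ act as $c$ on $W$ and as $\bar c$ on $\bar W$. This commutes with the Galois action, hence defines a $k$-structure on $V$. Both $\omega$ and $\bar\omega$ vanish on $W\times\bar W$: $\alpha,\beta$ vanish on $\bar W$, and $\bar\alpha,\bar\beta$ vanish on $W$. Hence all of $\mathcal K\otimes k$ vanishes there, so $[W,\bar W]=0$ in $(D_2/D_3)\otimes k$. On $W\times W$ and on $\bar W\times\bar W$ the identity $[cx,y]=[x,cy]$ is clear, as $c$ acts there by a scalar. So $(*)$ holds, and Theorem 2 applies. $\square$
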